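# Plesnik's conjecture on chromatic sums of decompositions of $K_n$: a disproof

## Four triangles on six vertices

Draw four lines in the plane in general position. They meet in six points, and each line carries three of them. Take the six points as the vertices of $K_6$. For each line $i=1,2,3,4$, give the three edges among the three points of line $i$ the color $i$. No edge receives two colors, because two lines share only one point. This colors $12$ of the $15$ edges; color the other three as you like.

Let $G_i$ be the graph of all edges of color $i$, on all six vertices. Each $G_i$ contains a triangle, so each has chromatic number at least $3$, and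
$$\chi(G_1)+\chi(G_2)+\chi(G_3)+\chi(G_4)\ \ge\ 12\ =\ 6+\binom42 .$$

Here are some smaller cases. With three colors on $K_3$, give each edge its own color: the sum is $2+2+2=6=3+\binom32$. With two colors on $K_1$ there are no edges, and the sum is $1+1=2=1+\binom22$. With two colors on $K_5$, color the edges of a pentagon with color 1 and its diagonals with color 2. Both graphs are 5-cycles, so the sum is $3+3=6=5+\binom22$. In this last case no factor has a triangle, yet both chromatic numbers equal $3$. That gap between chromatic number and clique size will matter.

How large can such a sum be?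

**Definition.** A *$k$-decomposition* of $K_n$ is a collection $\{G_1,\dots,G_k\}$ of $k$ spanning subgraphs (factors) of $K_n$, some possibly edgeless, whose edge sets partition $E(K_n)$. For $k\ge2$ let $\chi(k;K_n)$ be the maximum of $\sum_{i=1}^k\chi(G_i)$ over all $k$-decompositions of $K_n$.

A $k$-decomposition is the same thing as a coloring of $E(K_n)$ with $k$ colors (not a proper one: any coloring is allowed), and $G_i$ is the graph of color $i$. An edgeless factor has chromatic number $1$, so it still contributes to the sum.

For $k=2$ the Nordhaus–Gaddum theorem says $\chi(2;K_n)=n+1$. The case $k=3$ of the following conjecture was proved by Plesnik. The general upper bounds proved so far have the form $\chi(k;K_n)\le n+c_k$ with $c_k$ much larger than $\binom k2$. The problem comes from "The k-Cores of a Graph".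

**Conjecture (Plesnik).** For $n\ge\binom k2$, $\chi(k;K_n)=n+\binom k2$.

## How the conjecture fails: two theorems

Put $c(k)=\sup_n\big(\chi(k;K_n)-n\big)$.

**Theorem 1.** For every $k\ge70$ and every $n\ge\binom k2+3043$: $\ \chi(k;K_n)\ge n+\binom k2+7$. So the conjecture is false for every $k\ge70$.

**Theorem 2.**

- (a) For $n\ge\binom k2$, $\chi(k;K_n)\ge n+\binom k2$. The conjecture for $k$ is equivalent to $c(k)\le\binom k2$. The quantity $c(k)-\binom k2$ is nondecreasing in $k$. Hence the conjecture holds exactly for $2\le k\le k^*$, for some $k^*$ with $3\le k^*\le69$.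
- (b) There is a constant $k_1$ such that for all $k\ge k_1$ and all $n\ge221\,k^{3/2}\ln k$: $\chi(k;K_n)>n+\binom k2$. In particular, for all large $k$ the conjectured value is wrong for every $n\ge\binom k2$.
- (c) Conversely, if $n\le\frac{k(k-3)}{2(\sqrt k-1)}$ then $\chi(k;K_n)\le n+\binom k2$. So the range of $n$ in (b) is sharp up to a factor $O(\log k)$.
- (d) $c(k)\ge\lfloor e^{m/2-1}\rfloor$ with $m=\lfloor(k/100)^{1/3}\rfloor$. So $c(k)\ge e^{\Omega(k^{1/3})}$, and no polynomial in $k$ can replace $\binom k2$.

The threshold $70$ is not claimed to be optimal. The cases $4\le k\le69$, the exact value of $k^*$, and the true order of growth of $c(k)$ are not determined here.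

## Growing a decomposition, and Theorem 2(a)

We first find two ways to enlarge a decomposition. They give the lower bound $n+\binom k2$, and they carry any excess over the conjectured value to larger $n$ and larger $k$.

**Lemma 1.** $\chi(k;K_{n+1})\ge\chi(k;K_n)+1$.

*Proof.* Take an optimal $k$-decomposition of $K_n$ and add a vertex joined to all old vertices in color 1. The new vertex needs a color of its own in any proper coloring of $G_1$, so $\chi(G_1)$ goes up by $1$. The other factors gain an isolated vertex, and their chromatic numbers do not change. $\square$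

**Lemma 2.** $\chi(k+1;K_{n+k})\ge\chi(k;K_n)+2k$.

*Proof.* Take an optimal $k$-decomposition of $K_n$ and add $k$ vertices $u_1,\dots,u_k$. Join $u_i$ to all old vertices in color $i$, and give every edge $u_iu_j$ the new color $k+1$. For $i\le k$, the graph of color $i$ now contains the old $G_i$ together with a vertex joined to all of it, so its chromatic number has grown by at least $1$. The graph of color $k+1$ contains a clique on $k$ vertices, so its chromatic number is at least $k$. The total gain is at least $k+k$. $\square$

For example, start at $k=2$, $n=1$. Lemma 2 produces the triangle with three different colors. Apply it again: the three old edges get apexes $u_1,u_2,u_3$, and $u_1u_2u_3$ is a triangle in color 4. These are the four triangles of the opening.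

**Surplus.** Suppose $\chi(k;K_n)\ge n+\binom k2+e$. Since $\binom{k+1}2=\binom k2+k$, Lemma 2 gives
$$\chi(k+1;K_{n+k})\ \ge\ n+\binom k2+e+2k\ =\ (n+k)+\binom{k+1}2+e. \tag{1}$$
So the surplus $e$ over the conjectured value survives when $(k,n)$ is replaced by $(k+1,n+k)$.

**Proof of Theorem 2(a), given Theorem 1.** By (1), applied to every $n$, the quantity $c(k)-\binom k2$ is nondecreasing in $k$. Next, start from $\chi(2;K_1)=2=1+\binom22$, which has surplus $0$, and iterate (1). The values of $n$ are $1,\ 1+2,\ 1+2+3,\dots$, so for each $k$ we reach $n=1+2+\dots+(k-1)=\binom k2$ with $\chi(k;K_n)\ge n+\binom k2$. Lemma 1 extends this to all $n\ge\binom k2$.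

By Lemma 1, $\chi(k;K_n)-n$ is nondecreasing in $n$. If the conjecture holds for $k$, this quantity equals $\binom k2$ for $n\ge\binom k2$ and is at most that for smaller $n$, so $c(k)\le\binom k2$. If $c(k)\le\binom k2$, the lower bound just proved forces equality for all $n\ge\binom k2$. So the conjecture for $k$ is equivalent to $c(k)-\binom k2\le0$. Since the left side is nondecreasing, the set of $k\ge2$ for which the conjecture holds is an initial interval. It contains $2$ and $3$ (Nordhaus–Gaddum; Plesnik), and by Theorem 1 it does not contain $70$. $\square$

## Where vertex deletion stops, and what cliques cannot do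

**Deleting a vertex.** The obvious attempt at an upper bound is induction on $n$. For $k=2$ it works. The case $n=1$ is clear. Delete a vertex $v$; each chromatic number drops by $0$ or $1$. If at most one of them drops, the sum is at most $\big((n-1)+1\big)+1=n+1$. If both drop, then $v$ has a $G_i$-neighbor in every class of an optimal coloring of $G_i-v$, for otherwise $v$ could be put in a class. Hence $\deg_{G_i}(v)\ge\chi(G_i-v)=\chi(G_i)-1$. Adding over $i=1,2$ gives $\chi(G_1)+\chi(G_2)\le(n-1)+2=n+1$.

For $k=3$, suppose inductively that the sum is at most $(n-1)+3$ after deletion. If at most one number drops, the sum is at most $n+3$. If all three drop, the degree count gives at most $(n-1)+3$. But if exactly two drop, the degree count controls $\chi(G_1)+\chi(G_2)\le(n-1)+2$ and says nothing about $\chi(G_3)$, while the inductive bound gives only $(n+2)+2=n+4$, one too many. For larger $k$ the same hole opens whenever the number of dropping factors is at least $2$ and less than $k$.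

**Crediting each color with a clique.** Now look for counterexamples. The four-line example credits each color with a clique. No example of this kind can beat the conjecture: for every $k$-decomposition of $K_n$,
$$\sum_{i=1}^k\omega(G_i)\le n+\binom k2 ,$$
where $\omega$ is the clique number. To see this, let $S_i$ be a largest clique of $G_i$ and let $d(v)$ be the number of $i$ with $v\in S_i$. For $i\ne j$ we have $|S_i\cap S_j|\le1$, since two common vertices would span an edge with two colors. For every integer $d\ge0$, $d-1\le\binom d2$. Hence
$$\sum_i|S_i|-n=\sum_v\big(d(v)-1\big)\le\sum_v\binom{d(v)}2=\sum_{i<j}|S_i\cap S_j|\le\binom k2 .$$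
So a counterexample must have factors with $\chi>\omega$, as in the pentagon.

**Crediting each color with a small independence number.** Recall that $\alpha(G)$, the independence number, is the largest size of a set of pairwise non-adjacent vertices. Each class of a proper coloring is independent. So for a vertex set $V$ and an integer $a\ge1$,
$$\alpha(G[V])\le a\quad\Longrightarrow\quad\chi(G)\ge\chi(G[V])\ge\frac{|V|}a. \tag{2}$$
For the 5-cycle, $\alpha=2$ and (2) gives $\chi\ge5/2$, so $\chi\ge3$.

Assign to each color $i$ a vertex set $V_i$ and let each vertex lie in $D$ of these sets. If every $\alpha(G_i[V_i])\le a$, then $\sum\chi(G_i)\ge Dn/a$. When $D>a$, this exceeds $n$ by a positive proportion of $n$, and it beats $n+\binom k2$ if $n$ is large compared with $k^2$. The sets $V_i$ must then overlap in many points. A pair of vertices lying in several $V_i$ is *contested*: only one color can have it. The task is to share out contested pairs so that every color keeps a small independence number.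

Here is a geometric source of overlaps. Let $F$ be a field with $q$ elements, take the $q^3$ points of $F^3$ as vertices, and take as colors the planes in four fixed directions, $4q$ of them. Each point lies in $D=4$ planes. If $\alpha\le3$ in each plane, the sum is at least $\frac43q^3$. The surplus $\frac13q^3$ is cubic in $q$, while $\binom{4q}2$ is quadratic. So we want $\alpha\le3$, and $q=17$ will turn out to be large enough.

## Five linear forms over $\mathbb F_{17}$

Theorem 1 will follow from one decomposition.

**Proposition 3.** $\displaystyle\chi(70;K_{5458})\ \ge\ 7880\ =\ 5458+\binom{70}2+7.$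

**Proof of Theorem 1 from Proposition 3.** Here $\binom{70}2=2415$, and $5458=\binom{70}2+3043$. Iterating (1) from $k=70$ keeps the surplus $7$ and raises $n$ by $k$ at each step. Thus for every $k\ge70$ we get $\chi(k;K_n)\ge n+\binom k2+7$ at $n=\binom k2+3043$. Lemma 1 gives all larger $n$. $\square$

**Step 1: the arithmetic we need from $\mathbb F_{17}$.** Let $F=\mathbb F_{17}$, and let $\chi_2$ be its quadratic character: for $t\ne0$, $\chi_2(t)=+1$ if $t$ is a square and $-1$ if not. It is multiplicative. (In $\mathbb F_5$, for instance, the nonzero squares are $1,4$, so $\chi_2(2)=\chi_2(3)=-1$.) The nonzero squares of $\mathbb F_{17}$ are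
$$\{1,2,4,8,9,13,15,16\}.$$
In particular $\chi_2(-1)=\chi_2(16)=1$, so $\chi_2(t)=\chi_2(-t)$.

**Fact P.** There are no four elements $t_1,\dots,t_4\in F$ with all $\chi_2(t_i-t_j)$, $i\ne j$, equal.

*Proof.* Suppose there are. If the common value is $-1$, multiply all $t_i$ by the nonsquare $3$; now the common value is $+1$. Translate so that $t_1=0$, and divide by the square $t_2-t_1$ so that $t_2=1$; the characters of the differences are unchanged. Then $t_3,t_4$ lie in the set of $t$ with $t$ and $t-1$ both nonzero squares. Running through the list of squares, the values $t-1$ for $t=1,2,4,8,9,13,15,16$ are $0,1,3,7,8,12,14,15$, and the nonzero squares among these are $1,8,15$. So $t_3,t_4\in\{2,9,16\}$. Differences of distinct elements of this set are $\pm7,\pm14$. Neither $7$ nor $14$ is a square, and $\chi_2(-1)=1$, so $\chi_2(t_3-t_4)=-1$, a contradiction. $\square$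

**Step 2: five directions of planes.** Let
$$\varphi_1=(1,0,0),\quad\varphi_2=(0,1,0),\quad\varphi_3=(0,0,1),\quad\varphi_4=(1,1,1),\quad\varphi_5=(2,9,1)$$
in $F^3$, acting on $F^3$ by the dot product: $\varphi_h(x)=\varphi_h\cdot x$. A plane $\{\varphi_h=c\}$ has *direction* $h$. Each four of the vectors are linearly dependent; the dependencies, modulo $17$, are as follows.

| 4-subset $Q$ | dependency | characters of the coefficients |
|---|---|---|
| $\{1,2,3,4\}$ | $\varphi_1+\varphi_2+\varphi_3-\varphi_4=0$ | all $+$ |
| $\{1,2,3,5\}$ | $2\varphi_1+9\varphi_2+\varphi_3-\varphi_5=0$ | all $+$ |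
| $\{1,2,4,5\}$ | $\varphi_1+8\varphi_2+\varphi_4-\varphi_5=0$ | all $+$ |
| $\{1,3,4,5\}$ | $-7\varphi_1-8\varphi_3+9\varphi_4-\varphi_5=0$ | $-$ for $\varphi_1$, $+$ for the others |
| $\{2,3,4,5\}$ | $7\varphi_2-\varphi_3+2\varphi_4-\varphi_5=0$ | $-$ for $\varphi_2$, $+$ for the others |

Each row is checked coordinate by coordinate. In row 4, for instance, $-7\varphi_1-8\varphi_3+9\varphi_4=(2,9,1)$; in row 5, $7\varphi_2-\varphi_3+2\varphi_4=(2,9,1)$. For the characters: $1,2,8,9$ and $-1$ are squares, $-8=9$ is a square, while $7$ and $-7=10$ are not.

**Step 3: any three of the $\varphi$'s are independent.** The vectors $\varphi_1,\varphi_2,\varphi_3$ are independent. All coefficients in row 1 are nonzero, so any three of $\varphi_1,\dots,\varphi_4$ span the fourth, hence span $F^3$, hence are independent. By row 2 the same holds for any three of $\varphi_1,\varphi_2,\varphi_3,\varphi_5$. The triples left are $\{i,4,5\}$ with $i\in\{1,2,3\}$. Take another $j\in\{1,2,3\}$. The relation of $\{i,j,4,5\}$ expresses $\varphi_j$ through $\varphi_i,\varphi_4,\varphi_5$, so the span of these three contains the independent triple $\varphi_i,\varphi_j,\varphi_4$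 and is all of $F^3$.

Consequently the dependency of each 4-subset $Q$ is unique up to scaling: if two dependencies were not proportional, a combination of them would be a nontrivial dependency among three of the vectors. Write $\sigma^Q_x$ for the character of the coefficient of $\varphi_x$ in the row for $Q$.

**Step 4: the lines in which two planes meet.** Recall the cross product on $F^3$: it is bilinear and antisymmetric, $\varphi\times\psi$ has dot product $0$ with $\varphi$ and with $\psi$, and $\varphi\times\psi=0$ exactly when $\varphi,\psi$ are linearly dependent (its coordinates are, up to sign, the $2\times2$ minors). For $h\ne a$ put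
$$u_{ha}=\varphi_h\times\varphi_a\ne0,\qquad u_{ah}=-u_{ha}.$$
It spans the one-dimensional space $\ker\varphi_h\cap\ker\varphi_a$. For example $u_{12}=(0,0,1)$. For fixed $h$ and $a\ne b$, the vectors $u_{ha}$ and $u_{hb}$ are not parallel: if they were, $u_{ha}\neq0$ would be annihilated by the three independent vectors $\varphi_h,\varphi_a,\varphi_b$.

## Sharing the contested pairs by quadratic character

**The colors.** The 70 colors are the following planes of $F^3$: all $17$ planes $\{\varphi_h=c\}$ for each $h=1,2,3,4$, and the two planes $\{\varphi_5=0\}$ and $\{\varphi_5=1\}$.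

Consider a line along which planes of directions $h$ and $a$ meet. Its $17$ points are $p+tu_{ha}$, and all pairs on it are contested by the two planes. If we handed all of them to one plane, the other would contain an independent set of $17$ points, and (2) would credit it with at most $289/17=17$. So both planes must keep part of each such line. By Fact P, splitting the pairs by the character of the difference of parameters leaves neither plane with four mutually lost points on the line. One binary choice remains for each pair $\{h,a\}$: which plane takes the square differences. We record it by signs $\varepsilon_{hx}=-\varepsilon_{xh}$ for $h\ne x$ in $\{1,\dots,5\}$, to be fixed below.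

**Step 5: the coloring of the pairs in $F^3$** ($17^3=4913$ vertices). For points $x\ne y$ let $T=\{h:\varphi_h(x-y)=0\}$. Since any three $\varphi$'s are independent and $x-y\ne0$, $|T|\le2$.

- If $T=\{h\}$, assign to $xy$ the plane of direction $h$ through $x,y$.
- If $T=\{h,a\}$, then $x-y=tu_{ha}$ with $t\ne0$. If $\chi_2(t)=\varepsilon_{ha}$, assign the direction-$a$ plane through $x,y$. Otherwise $\chi_2(t)=\varepsilon_{ah}$, and we assign the direction-$h$ plane through $x,y$.
- If $T=\emptyset$, or if the assigned plane is not one of the 70 colors, use an arbitrary color.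

In the second case, swapping $x$ and $y$, or $h$ and $a$, replaces $t$ by $-t$, and $\chi_2(-1)=1$. So $\chi_2(t)$ depends on none of these orders, and the rule itself is symmetric in $h,a$. The coloring is well defined.

For instance, let $x=0$ and $y=(0,0,s)$ with $s\ne0$. The values of $\varphi_1,\dots,\varphi_5$ at $x-y$ are $0,0,-s,-s,-s$, so $T=\{1,2\}$ and $x-y=-s\,u_{12}$. If $\varepsilon_{12}=+$, the pair goes to the direction-$2$ plane when $s$ is a square and to the direction-$1$ plane when it is not.

**Step 6: which pairs a color loses.** Let $P$ be a color of direction $h$, and let $x\ne y$ in $P$ be non-adjacent in $G_P$. Then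
$$x-y=tu_{ha}\ \text{ for some }a\ne h\text{ and some }t\neq 0\text{ with }\chi_2(t)=\varepsilon_{ha}. \tag{3}$$
Indeed $h\in T$ because $x,y\in P$. If $T=\{h\}$, or if $T=\{h,a\}$ and the rule assigned the direction-$h$ plane, then the assigned plane is $P$, which is one of the colors, so $xy$ would be an edge of $G_P$. Hence $T=\{h,a\}$ and the rule assigned the direction-$a$ plane, which means $\chi_2(t)=\varepsilon_{ha}$.

**Step 7: what a lost triangle forces.** Let $P$ have direction $h$, and suppose $x,y,z\in P$ are non-collinear and pairwise non-adjacent in $G_P$. By (3),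
$$x-y=t_au_{ha},\qquad y-z=t_bu_{hb},\qquad z-x=t_cu_{hc},$$
with $\chi_2(t_a)=\varepsilon_{ha}$, $\chi_2(t_b)=\varepsilon_{hb}$, $\chi_2(t_c)=\varepsilon_{hc}$. The indices $a,b,c$ are distinct, since two equal ones would make two sides of the triangle parallel and the points collinear. Adding the three equations,
$$\varphi_h\times\big(t_a\varphi_a+t_b\varphi_b+t_c\varphi_c\big)=0 ,$$
so $t_a\varphi_a+t_b\varphi_b+t_c\varphi_c$ is a multiple of $\varphi_h$. This is a nontrivial dependency of $Q=\{h,a,b,c\}$, so $(t_a,t_b,t_c)$ is some $\tau\ne0$ times the corresponding coefficients in the row for $Q$. Taking characters, $\varepsilon_{ha}=\chi_2(t_a)=\chi_2(\tau)\sigma^Q_a$, and likewise for $b,c$. Therefore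
$$\sigma^Q_a\varepsilon_{ha}=\sigma^Q_b\varepsilon_{hb}=\sigma^Q_c\varepsilon_{hc}=\chi_2(\tau). \tag{4}$$

So lost triangles disappear if the signs are chosen so that (4) never happens.

**Not-all-equal condition (NAE).** For each 4-set $Q\subset\{1,\dots,5\}$ and each $h\in Q$, the three signs $\sigma^Q_x\varepsilon_{hx}$, $x\in Q\setminus\{h\}$, are not all equal.

The first sign pattern one might try, $\varepsilon_{hx}=+$ whenever $h<x$, violates NAE at $Q=1234$, $h=1$. The lost triangle is visible: with $u_{12}=(0,0,1)$, $u_{13}=(0,-1,0)$, $u_{14}=(0,-1,1)$ we have $u_{12}+u_{13}-u_{14}=0$, and the points $x=(0,0,0)$, $y=(0,0,-1)$, $z=(0,1,-1)$ satisfy $x-y=u_{12}$, $y-z=u_{13}$, $z-x=-u_{14}$. All three parameters $1,1,-1$ are squares, so under that pattern the plane $\{\varphi_1=0\}$ would lose all three pairs. Such a triangle is not yet an independent 4-set, but the argument below relies on having none.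

**Step 8: signs that satisfy NAE.** Take $\varepsilon_{hx}$ (row $h$, column $x$) from this table, which satisfies $\varepsilon_{hx}=-\varepsilon_{xh}$:

| | 1 | 2 | 3 | 4 | 5 |
|---|---|---|---|---|---|
| 1 | | $+$ | $+$ | $-$ | $-$ |
| 2 | $-$ | | $-$ | $+$ | $+$ |
| 3 | $-$ | $+$ | | $+$ | $-$ |
| 4 | $+$ | $-$ | $-$ | | $+$ |
| 5 | $+$ | $-$ | $+$ | $-$ | |

For the first three sets $Q$ below all $\sigma^Q_x$ are $+$, so one reads off entries of row $h$. For $Q=1345$ flip the entry in column $1$, and for $Q=2345$ flip the entry in column $2$. The triples $\sigma^Q_x\varepsilon_{hx}$, with $x$ increasing, are: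

- $Q=1234$: $h=1:(+,+,-)$; $h=2:(-,-,+)$; $h=3:(-,+,+)$; $h=4:(+,-,-)$.
- $Q=1235$: $h=1:(+,+,-)$; $h=2:(-,-,+)$; $h=3:(-,+,-)$; $h=5:(+,-,+)$.
- $Q=1245$: $h=1:(+,-,-)$; $h=2:(-,+,+)$; $h=4:(+,-,+)$; $h=5:(+,-,-)$.
- $Q=1345$: $h=1:(+,-,-)$; $h=3:(+,+,-)$; $h=4:(-,-,+)$; $h=5:(-,+,-)$.
- $Q=2345$: $h=2:(-,+,+)$; $h=3:(-,+,-)$; $h=4:(+,-,+)$; $h=5:(+,+,-)$.

No triple is constant, so NAE holds. Fix this $\varepsilon$ from now on.

**Step 9: $\alpha(G_P[P])\le3$ for each of the 70 colors $P$.** Let $P$ have direction $h$, and suppose four points of $P$ are pairwise non-adjacent in $G_P$. By Step 7 and NAE, no three of them are non-collinear. So every three are collinear, and all four lie on one line. By (3) each difference of two of the points is a multiple of some $u_{ha}$, and since $u_{ha},u_{hb}$ are not parallel for $a\ne b$, the same $a$ occurs for all pairs. So the four points are $p+t_iu_{ha}$, $i=1,\dots,4$, and (3) says $\chi_2(t_i-t_j)=\varepsilon_{ha}$ for all $i\ne j$. This contradicts Fact P.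

**Step 10: the count so far.** We have $|P|=17^2=289=3\cdot96+1$. By (2), $\chi(G_P[P])\ge289/3>96$, so
$$\chi(G_P[P])\ge97\quad\text{for all 70 colors }P. \tag{5}$$

## Five hundred forty-five extra vertices

The sum is now at least $70\cdot97=6790$ on $4913$ vertices, a surplus over $n$ of $1877$. We need more than $\binom{70}2=2415$. The shortfall is $538$. But parallel planes do not meet, and we can still do for them what the intersection points did for the four lines: add a vertex that serves both.

**Step 11: adding the vertices.** For each unordered pair $\{P,P'\}$ of distinct parallel colors add a vertex $z_{PP'}$. There are $4\binom{17}2+1=545$ of them. Join $z_{PP'}$ to all points of $P$ in color $P$ and to all points of $P'$ in color $P'$; this is consistent because $P\cap P'=\emptyset$. Two extra vertices whose pairs share a plane share exactly one, since the pairs are different; give the edge between them that plane as its color. Color all other new edges arbitrarily.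

**Step 12: the final sum.** In $G_P$, the extra vertices involving $P$ form a clique, and each of them is adjacent to every point of $P$. In a proper coloring they use pairwise different colors, none of which appears on $P$. So by (5)
$$\chi(G_P)\ge97+\#\{\text{extra vertices involving }P\}.$$
Each extra vertex involves two colors. Summing over $P$,
$$\sum_P\chi(G_P)\ge70\cdot97+2\cdot545=7880,\qquad n=4913+545=5458 .$$
Since $5458+2415+7=7880$, Proposition 3 is proved, and with it Theorem 1 and Theorem 2(a). $\square$

The two planes of direction $5$ are needed in this count. With the $68$ planes of directions $1,\dots,4$ alone, the same construction gives $68\cdot97+2\cdot544=7684$ on $5457$ vertices, and $5457+\binom{68}2=7735$ is larger by $51$. With one plane of direction $5$ it gives $7781$ against $5457+\binom{69}2=7803$.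

## Cubic polynomials and random sharing: Theorem 2(b)

For large $k$ we use many more directions. A polynomial $f$ of degree at most $3$ over $\mathbb F_q$ is a point of $\mathbb F_q^4$, and each condition $f(j)=\ell$ is a hyperplane in one of $q$ directions. Each vertex then lies in $q$ sets $V_i$, so we can afford an independence number of order $\log q$, and random sharing of contested pairs achieves that.

**Step 1: parameters.** Let $k$ be large. By Bertrand's postulate (for real $x\ge1$ there is a prime in $(x,2x]$), choose a prime $q$ with $\sqrt k/2<q\le\sqrt k$. Let $t=\lceil25\ln q\rceil$ and $a=t+1$. For $k$ large, $q\ge17t$. Put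
$$n_0=16q^3t+1\ \le\ 17q^3t\ \le\ q^4 .$$

**Step 2: vertices, colors, sets.** There are $q^4$ polynomials of degree $\le3$ over $\mathbb F_q$. Let the vertex set $X$ consist of any $n_0$ of them. Use $q^2\le k$ colors $(j,\ell)\in\mathbb F_q^2$, and put $V_{(j,\ell)}=\{f\in X:f(j)=\ell\}$. Each $f$ lies in exactly $q$ of these sets, one for each $j$, so $\sum|V_{(j,\ell)}|=n_0q$.

**Step 3: the random coloring.** Two distinct $f,g\in X$ agree in at most $3$ places, since $f-g\neq0$ has degree at most $3$. (For example, $x^3$ and $x$ agree at $0,1,-1$, so their pair is contested by the three colors $(0,0),(1,1),(-1,-1)$.) Independently for each pair $fg$ with at least one agreement, choose a uniformly random place $j$ of agreement and give the pair the color $(j,f(j))$. Color other pairs arbitrarily.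

**Step 4: large independent sets are unlikely.** Fix a color $i=(j,\ell)$ and an $a$-set $A\subseteq V_i$. A pair in $A$ agrees at $j$ and has $s\in\{1,2,3\}$ agreements in all, so it avoids color $i$ with probability $1-1/s\le2/3$. The pairs are independent, so $A$ is independent in $G_i$ with probability at most $(2/3)^{a(a-1)/2}$. The expected number of pairs $(i,A)$ with $A\subseteq V_i$, $|A|=a$, $A$ independent in $G_i$ is at most
$$q^2\binom{n_0}a\left(\tfrac23\right)^{a(a-1)/2}\le\frac{q^{4a+2}}{a!}\left(\tfrac23\right)^{a(a-1)/2}\le\frac{q^{5a}}{a!}\left(\tfrac23\right)^{a(a-1)/2},$$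
using $n_0\le q^4$ and $a\ge2$. Now
$$q^{5a}\left(\tfrac23\right)^{a(a-1)/2}=\exp\Big(a\big(5\ln q-\tfrac{a-1}2\ln1.5\big)\Big)\le1,$$
because $a-1=t\ge25\ln q\ge10\ln q/\ln1.5$ (note $10/\ln1.5<24.7$). Since $a!>1$, the expectation is less than $1$. So some coloring has $\alpha(G_i[V_i])\le a-1=t$ for all these colors $i$.

**Step 5: the sum.** For that coloring, by (2),
$$\sum_i\chi(G_i)\ge\sum_i\frac{|V_i|}t=\frac{n_0q}t=\frac{n_0q}{2t}+\frac{n_0q}{2t} .$$
The first half is at least $n_0$, as $q\ge2t$. The second half exceeds $8q^4$, as $n_0>16q^3t$. Finally $k<4q^2$, so $\binom k2<k^2/2<8q^4$. Hence the sum is greater than $n_0+\binom k2$. Unused colors are edgeless factors and only increase the sum. So $\chi(k;K_{n_0})>n_0+\binom k2$, and by Lemma 1 $\chi(k;K_n)>n+\binom k2$ for all $n\ge n_0$.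

**Step 6: the size of $n_0$.** Since $q\le\sqrt k$, we have $t\le12.5\ln k+1\le13\ln k$ for $k$ large, and
$$n_0\le17q^3t\le17\,k^{3/2}\cdot13\ln k=221\,k^{3/2}\ln k .$$
This proves the first sentence of (b). For large $k$ also $221\,k^{3/2}\ln k\le\binom k2$, and then the conjectured value is wrong for every $n\ge\binom k2$. $\square$

## Counting edges: Theorem 2(c)

Why can $n$ in (b) not be much smaller? A graph of large chromatic number needs many edges, and $K_n$ has only $\binom n2$ to distribute.

**Step 1: edges per factor.** Let $e_i=|E(G_i)|$. In an optimal coloring of $G_i$ any two color classes are joined by an edge, since otherwise they could be merged. So $\binom{\chi(G_i)}2\le e_i$, which gives $(\chi(G_i)-1)^2\le\chi(G_i)(\chi(G_i)-1)\le2e_i$.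

**Step 2: summing.** Since $\sum_ie_i=\binom n2$, Cauchy–Schwarz gives
$$\sum_i\chi(G_i)\le k+\sum_i\sqrt{2e_i}\le k+\sqrt{k\cdot n(n-1)}\le k+n\sqrt k .$$
The right side is at most $n+\binom k2$ exactly when $n(\sqrt k-1)\le\binom k2-k=\frac{k(k-3)}2$, which is the hypothesis of (c). The bound on $n$ in (c) is of order $k^{3/2}$, and the one in (b) is $221\,k^{3/2}\ln k$, so the two differ by a factor $O(\log k)$. $\square$

## Random words: Theorem 2(d)

Now $k$ is given and we want $\chi(k;K_n)-n$ as large as possible. If $\sum\chi(G_i)\ge2n$, then $c(k)\ge n$, so the aim is to reach $2n$ with $n$ exponential in a power of $k$. Polynomials are replaced by random words. Two words may now agree in many places, but it is enough to control the average number of agreements inside each possible independent set.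

**Step 1: parameters.** Let $m=\lfloor(k/100)^{1/3}\rfloor$ and $n=\lfloor e^{m/2-1}\rfloor$. If $n=0$ there is nothing to prove, since $c(k)\ge\binom k2>0$. So assume $n\ge1$. Then $m\ge2$ and $\ln n+1\le m/2$. Put
$$q=10m,\qquad r=10m^2,\qquad a=5m^2+1,\qquad M=\binom a2 .$$
Then $qr=100m^3\le k$ and $r/q=m$. (Here $q$ is just an alphabet size.)

**Step 2: the random decomposition.** Give the vertices $v=1,\dots,n$ independent uniform words $X_v\in[q]^r$. The colors are the pairs $(j,\ell)\in[r]\times[q]$, and $V_{(j,\ell)}=\{v:X_v(j)=\ell\}$. Each vertex lies in exactly $r$ of these sets, so $\sum|V_{(j,\ell)}|=nr$. Given the words, independently for each pair $uv$ whose words agree somewhere, choose a uniformly random agreeing position $j$ and color $uv$ with $(j,X_u(j))$. Color other pairs arbitrarily. For instance, words beginning $1,2,1,3$ and $1,2,2,3$ and agreeing nowhere after that are contested by $(1,1)$, $(2,2)$, $(4,3)$, each chosen with probability $1/3$.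

**Step 3: a fixed set is independent with small probability, if agreements are few on average.** Fix an $a$-set $A$ of vertices and a color $(j,\ell)$. Then $\Pr(A\subseteq V_{(j,\ell)})=q^{-a}$. Condition on this event; the letters of $A$ in positions other than $j$ remain independent and uniform. For $u,v\in A$ let $N_{uv}$ be the number of agreements of $X_u,X_v$ in positions other than $j$, and let $\bar N=\frac1M\sum N_{uv}$, the sum over the $M$ pairs in $A$. The pair $uv$ has $1+N_{uv}$ agreements in all, one of them at $j$, so it avoids the color $(j,\ell)$ with probability $1-\frac1{1+N_{uv}}$. Given the words, $A$ is therefore independent in $G_{(j,\ell)}$ with probability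
$$\prod_{uv}\Big(1-\frac1{1+N_{uv}}\Big)\le\exp\Big(-\sum_{uv}\frac1{1+N_{uv}}\Big)\le e^{-M/(1+\bar N)}, \tag{6}$$
where the last inequality is Jensen's, applied to the convex function $x\mapsto\frac1{1+x}$. Since the right side of (6) increases with $\bar N$, we must show that $\bar N$ is rarely large.

**Step 4: one position.** We have $\sum_{uv}N_{uv}=\sum_{h\ne j}Y_h$, where $Y_h$ is the number of pairs in $A$ that agree in position $h$. The $Y_h$ are independent copies of $Y$, the number of coincident pairs among $a$ independent uniform letters of $[q]$. We bound $\mathbb E\,e^{Y/a}$.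

Reveal the letters one at a time. When $b$ letters have been revealed, with multiplicities $B_1,\dots,B_q$ and $\sum B_\ell=b$, the next letter creates $D=B_\ell$ new coincidences if it equals $\ell$. So for $\theta>0$
$$\mathbb E\big[e^{\theta D}\mid\text{past}\big]=\frac1q\sum_\ell e^{\theta B_\ell}\le\frac1q\big(e^{\theta b}+q-1\big)=1+\frac{e^{\theta b}-1}q ,$$
because a convex function on the simplex $\{B_\ell\ge0,\ \sum B_\ell=b\}$ is maximized at a vertex, where one $B_\ell$ is $b$ and the others are $0$. Take $\theta=1/a$. For $0\le b\le a$, convexity of the exponential on $[0,1]$ gives $e^{b/a}-1\le\frac ba(e-1)$. Multiplying the conditional bounds for $b=0,\dots,a-1$ and using $1+x\le e^x$,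
$$\mathbb E\,e^{Y/a}\le\exp\Big(\sum_{b=0}^{a-1}\frac{b(e-1)}{aq}\Big)=\exp\Big(\frac{(e-1)(a-1)}{2q}\Big). \tag{7}$$

**Step 5: the tail of $\bar N$.** The event $\bar N>4m$ says $\frac1a\sum_{h\ne j}Y_h>4m\cdot\frac Ma$, and $\frac Ma=\frac{a-1}2$. By Markov's inequality for $\exp\big(\frac1a\sum_{h\neq j} Y_h\big)$, by (7) for each of the $r-1$ positions, and by $(r-1)/q\le m$,
$$\Pr(\bar N>4m)\le\exp\Big(\tfrac{a-1}2\,m(e-1)-\tfrac{a-1}2\cdot4m\Big)=e^{-\frac{a-1}2m(5-e)}\le e^{-(a-1)m}, \tag{8}$$
the last step because $5-e>2$.

**Step 6: the union bound.** By (6) when $\bar N\le4m$, and by (8) otherwise, the expected number of pairs $\big((j,\ell),A\big)$ with $A\subseteq V_{(j,\ell)}$, $|A|=a$, and $A$ independent in $G_{(j,\ell)}$ is at most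
$$qr\binom na q^{-a}\Big(e^{-M/(1+4m)}+e^{-(a-1)m}\Big)\le n^a\Big(e^{-M/(1+4m)}+e^{-(a-1)m}\Big).$$
Here we used $\binom na\le n^a/a!$ together with
$$\frac{qr}{a!\,q^a}\le\frac{100m^3}{5m^2\cdot100m^2}<1,$$
which holds because $a!\ge a\ge5m^2$ and $q^a\ge q^2=100m^2$. Next, since $a-1=5m^2$ and $1+4m\le5m$,
$$\frac M{1+4m}=\frac{5m^2a}{2(1+4m)}\ge\frac{am}2\ge a(\ln n+1),\qquad(a-1)m\ge\frac{am}2\ge a(\ln n+1).$$
So the expectation is at most $n^a\cdot2e^{-a(\ln n+1)}=2e^{-a}<1$. Some outcome therefore has no such pair, that is, $\alpha(G_i[V_i])\le a-1$ for all $qr$ colors $i$.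

**Step 7: the sum.** For that outcome, by (2),
$$\sum_i\chi(G_i)\ge\frac{nr}{a-1}=\frac{10m^2}{5m^2}\,n=2n .$$
The remaining $k-qr$ colors are edgeless factors and only increase the sum. Hence $\chi(k;K_n)\ge2n$, and
$$c(k)\ge n=\lfloor e^{m/2-1}\rfloor .$$
Since $m$ is of order $k^{1/3}$, this is $e^{\Omega(k^{1/3})}$, which outgrows every polynomial in $k$. $\blacksquare$
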